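# Bounded Widom Factors and the Parreau–Widom Condition

## 1. Chebyshev polynomials, capacity, Widom factors

Throughout, $K\subset\mathbb C$ is a compact set with infinitely many points, $\|f\|_K=\sup_{z\in K}|f(z)|$, and $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$. "Component" means connected component.

**Definition (Chebyshev polynomial).** $T_n$ is the unique monic polynomial of degree $n$ that minimizes $\|T_n\|_K$ among monic polynomials of degree $n$. We put $T_0=1$.

For the disc $K=\{|z|\le R\}$ we have $T_n=z^n$. If $p$ is monic of degree $n$, then $p(z)/z^n$ is analytic on $|z|\ge R$, including $\infty$, where its value is $1$. By the maximum principle $\|p\|_K\ge R^n=\|z^n\|_K$. For $K=[-1,1]$, $T_n(x)=2^{1-n}\cos(n\arccos x)$ when $n\ge1$, with norm $2^{1-n}$.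

**Definition (capacity, equilibrium measure).** The Robin constant of $K$ is
$$\mathcal R(K)=\inf_{\operatorname{supp}\mu\subset K,\ \mu(K)=1}\iint\log\frac1{|x-y|}\,d\mu(x)\,d\mu(y),$$
and $\operatorname{Cap}(K)=e^{-\mathcal R(K)}$. The set $K$ is nonpolar if $\operatorname{Cap}(K)>0$. In that case the infimum is attained by exactly one probability measure $\rho=\rho_K$, the equilibrium measure.

The disc of radius $R$ has capacity $R$, and $\rho$ is normalized arc length on its boundary. The interval $[-1,1]$ has capacity $\frac12$. Countable sets are polar. A measure of finite energy, such as $\rho$, gives no mass to points.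

From now on $K$ is nonpolar and $\kappa=\operatorname{Cap}(K)>0$.

**Definition (Widom factors).** $W_n(K)=\|T_n\|_K/\operatorname{Cap}(K)^n$; in particular $W_0=1$.

For a disc $W_n=R^n/R^n=1$. For $[-1,1]$ and $n\ge1$, $W_n=2^{1-n}2^n=2$. The theorem of Fekete and Szegő, $\|T_n\|_K^{1/n}\to\operatorname{Cap}(K)$, says that $W_n^{1/n}\to1$. The factors $W_n$ record what this leaves undetermined.

## 2. The Green's function and the Parreau–Widom sum

Write $U_\mu(z)=\int\log|z-y|\,d\mu(y)$ and let $\Omega$ be the unbounded component of $\hat{\mathbb C}\setminus K$. We use the following textbook facts (Ransford, *Potential Theory in the Complex Plane*, Ch. 3–5).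

* (F1) Frostman. The function $G:=U_\rho-\log\kappa$ is subharmonic on $\mathbb C$, $G\ge0$ on $\mathbb C$, and $G=0$ on $K\setminus F_0$, where $F_0$ is an $F_\sigma$ polar set. Being upper semicontinuous, $G$ is bounded above on bounded sets.
* (F2) Extended maximum principle. If $u$ is subharmonic and bounded above on a domain $D\subset\hat{\mathbb C}$ with nonpolar boundary, and $\limsup u\le0$ at all boundary points outside a Borel polar set, then $u\le0$ on $D$.
* (F3) A closed polar set does not disconnect $\hat{\mathbb C}$.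
* (F4) Let $D$ be a domain with nonpolar boundary. If near $x\in\partial D$ there is a negative subharmonic function on $D$ tending to $0$ at $x$ (a barrier), then $x$ is a regular boundary point, and the Green's function of $D$ tends to $0$ at $x$.

**Definition (Green's function).** On $\Omega$, $G$ is the Green's function $G_K$ of $\Omega$ with pole at $\infty$: it is positive and harmonic on $\Omega\setminus\{\infty\}$, $G(z)=\log|z|-\log\kappa+o(1)$ at $\infty$, and it has boundary values $0$ quasi-everywhere (that is, outside a polar set). We put $G(\infty)=+\infty$.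

For the disc, $G=\log(|z|/R)$ outside. For $[-1,1]$, $G=\log|z+\sqrt{z^2-1}|$ with the branch of modulus $\ge1$. Our main test case is a lemniscate $L=\{|Q|\le r\}$, where $Q$ is monic of degree $q\ge1$ and $r>0$. Its complement is connected: on a bounded component of $\{|Q|>r\}$ we would have $|Q|=r$ on the boundary, hence $|Q|\le r$ inside. The function $\frac1q\log(|Q|/r)$ is positive and harmonic off $L$, vanishes on $\partial L$, and equals $\log|z|-\frac1q\log r+o(1)$ at $\infty$. Hence
$$G_L=\frac1q\log\frac{|Q|}r,\qquad\operatorname{Cap}(L)=r^{1/q}.\tag{1}$$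

**Definition (regular set).** $K$ is regular if $G(z)\to0$ as $\Omega\ni z\to y$, for every $y\in\partial\Omega$. By the explicit formulas, discs, intervals and lemniscates are regular.

**Definition (Parreau–Widom set).** A critical point of $G$ is a point $c\in\Omega\setminus\{\infty\}$ with $\nabla G(c)=0$, that is, a zero of the analytic function $2\partial_zG$; its multiplicity is the order of that zero. Put
$$PW(K)=\sum_jG(c_j),$$
summed over the critical points. $K$ is Parreau–Widom (PW) if $PW(K)<\infty$. We count critical points with multiplicity. This only makes $PW(K)$ larger, so the upper bounds for $PW(K)$ proved below also hold when multiplicities are ignored.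

For the disc and for $[-1,1]$ there are no critical points (for the interval, $2\partial_zG=1/\sqrt{z^2-1}$), so $PW=0$. For the lemniscate (1), $2\partial_zG_L=Q'/(qQ)$, so the critical points are the zeros $\zeta$ of $Q'$ with $|Q(\zeta)|>r$, and
$$PW(L)=\frac1q\sum_{Q'(\zeta)=0}\log^+\frac{|Q(\zeta)|}r .\tag{2}$$
The sums on the right of (2) will return throughout. For $L=\{|z^2-1|\le r\}$ with $0<r<1$ the critical point is $0$, and $PW(L)=\frac12\log\frac1r$.

**Example (a set that is neither PW nor regular).** Let $x_k=2^{-k}$, $\varepsilon_k=2^{-5\cdot2^k}$, $I_k=[x_k-\varepsilon_k,x_k+\varepsilon_k]$ for $k\ge1$, and $K=\{0\}\cup\bigcup_kI_k$. The intervals are disjoint and lie in $[0,1]$. Let $\mu=\sum_k2^{-k}\delta_{x_k}$, a probability measure. On $I_k$ all terms of $U_\mu$ are $\le0$, so $U_\mu\le2^{-k}\log\varepsilon_k=-5\log2$ there. The function $U_\mu+5\log2-G$ is subharmonic and bounded above on $\Omega=\hat{\mathbb C}\setminus K$ (also at $\infty$). By upper semicontinuity of $U_\mu$ and $G\ge0$, its $\limsup$ is $\le0$ at every boundary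 point except possibly $0$. By (F2), $G\ge U_\mu+5\log2$ on $\Omega$.

Let $m_j=3\cdot2^{-j-2}$. It lies in the gap between $I_{j+1}$ and $I_j$. We have $|m_j-x_k|\ge2^{-k-2}$ for every $k$: for $k\ge j$ the distance is at least $2^{-j-2}$, and for $k<j$ it is at least $2^{-k}-\frac38 2^{-k}$. So $U_\mu(m_j)\ge-\log2\sum_k(k+2)2^{-k}=-4\log2$, and $G(m_j)\ge\log2$ for all $j$. As $m_j\to0$, $K$ is not regular. By (F2), $G\le G_{I_k}$ for each $k$, so $G\to0$ at the ends of each gap. Hence $G$ has a maximum on each gap, of value at least $\log2$. Since $K$ is symmetric in $\mathbb R$, so is $G$; thus $\partial_yG=0$ on the gap, and the maximum is a critical point. There are infinitely many gaps, so $PW(K)=\infty$.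

**Definition (rationally independent harmonic measures).** $K$ has this property if, for every decomposition $K=K_0\cup\dots\cup K_\ell$ into disjoint closed sets, the numbers $\rho(K_1),\dots,\rho(K_\ell)$ are rationally independent. The set $\{|z^3-1|\le r\}$ with $r<1$ fails this: it has three components permuted by a rotation, so $\rho(K_1)=\rho(K_2)=\frac13$.

## 3. Comparing $\sup_nW_n$ with the Parreau–Widom sum

Two known results link the notions. Christiansen, Simon and Zinchenko: if $K\subset\mathbb R$ is regular and PW, then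
$$\sup_nW_n(K)\le2\exp[PW(K)].\tag{3}$$
Christiansen, Simon, Yuditskii and Zinchenko: if $K\subset\mathbb C$ is compact and regular with rationally independent harmonic measures, and $W_n(K)$ is bounded, then $K$ is PW. The problem, posed as open in "Bounds for $L^\infty$ Extremal Polynomials" (http://blogs.mat.ucm.es/meninas-symposium/wp-content/uploads/sites/101/2025/06/2025-SSRA-Zinchenko.pdf), asks: is there a nonpolar compact set that is not Parreau–Widom but has bounded Widom factors? The answer is no, with no regularity, reality or independence assumed.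

**Theorem 1.** Let $K\subset\mathbb C$ be compact and nonpolar, with $W_n(K)\le M$ for all $n$. Then $PW(K)\le3\log M<\infty$.

**Theorem 2.** For every nonpolar compact $K\subset\mathbb C$,
$$\liminf_{N\to\infty}\frac1N\sum_{n=0}^{N-1}\log W_n(K)\ge\tfrac12PW(K).$$
So $PW(K)\le2\log\sup_nW_n(K)$, and for non-PW sets the geometric means of $W_0,\dots,W_{N-1}$ tend to $\infty$. If $K$ is regular, then for each $c<\frac12PW(K)$ there is $q$ with $\sum_{n=N}^{N+q-1}\log W_n(K)\ge cq$ for all $N\ge0$. The constant $\frac12$ in the averaged inequality is optimal: for each $P\in(0,\infty)$ there is a lemniscate with $PW=P$ and equality.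

**Theorem 3.** For nonpolar compact $K\subset\mathbb R$,
$$\liminf_{N\to\infty}\frac1N\sum_{n=1}^N\log\frac{W_n(K)}2\ge\tfrac12PW(K).$$
With (3), for regular $K\subset\mathbb R$,
$$e^{PW(K)/2}\le\tfrac12\sup_{n\ge1}W_n(K)\le e^{PW(K)};$$
in particular $\sup_nW_n(K)<\infty$ if and only if $K$ is PW.

Optimality is claimed only for the averaged inequality, not for the constant $2$ in $PW\le2\log\sup_nW_n$.

## 4. Bernstein–Walsh, and zeros of $T_q$ outside $K$

**Lemma 4.** (a) If $p\not\equiv0$ is a polynomial of degree $\le n$, then $|p|\le\|p\|_Ke^{nG}$ on $\mathbb C$. (b) For $q\ge1$, with zeros counted with multiplicity,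
$$\sum_{T_q(a)=0}G(a)\le\log W_q(K);\tag{4}$$
in particular $W_q\ge1$, and every monic polynomial $p$ of degree $q$ has $\|p\|_K\ge\kappa^q$.

*Proof.* (a) On $\Omega$ the function $\log|p|-\log\|p\|_K-nG$ is subharmonic, also at $\infty$, where it is bounded above. It is bounded above on $\Omega$. At $y\in\partial\Omega\subset K$ its $\limsup$ is at most $\log|p(y)|-\log\|p\|_K\le0$, because $G\ge0$. So it is $\le0$ on $\Omega$. On $K$ and, by the maximum principle, on bounded components of $\mathbb C\setminus K$ we have $|p|\le\|p\|_K$, and $G\ge0$.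

(b) Since $\rho$ is a probability measure on $K$,
$$\log\|T_q\|_K\ge\int\log|T_q|\,d\rho=\sum_{T_q(a)=0}U_\rho(a)=q\log\kappa+\sum_{T_q(a)=0}G(a).$$
Subtract $q\log\kappa$. All $G(a)\ge0$, so $W_q\ge1$. Finally $\|p\|_K\ge\|T_q\|_K\ge\kappa^q$. $\blacksquare$

Try this on $L=\{|z^2-1|\le r\}$, $0<r<1$, where $\operatorname{Cap}(L)=r^{1/2}$ and $PW(L)=G_L(0)=\frac12\log\frac1r$.

For even degree, $(z^2-1)^m$ has norm $r^m=\operatorname{Cap}(L)^{2m}$, so it is $T_{2m}$, and $W_{2m}=1$. For odd $n$, $-T_n(-z)$ is also a monic minimizer on the symmetric set $L$. By uniqueness $T_n$ is odd, so $T_n(0)=0$, and (4) gives $\log W_n\ge G_L(0)=PW(L)$. For instance $T_1=z$ and $W_1=\sqrt{(1+r)/r}$.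

## 5. One degree is not enough; a $2\times2$ determinant

The natural first plan is to use (4): find a degree $q$ for which $T_q$ has zeros near the critical points of $G$, and conclude that $\log W_q$ is at least about $PW(K)$. The lemniscate shows where this stops. For odd $n$ the zero sits exactly at the critical point. For even $n$, $T_n=(z^2-1)^{n/2}$ has no zero in $\Omega$ at all, and $W_n=1$ although $PW(L)=\frac12\log\frac1r$ is as large as we like. So no bound for $PW$ in terms of $W_q$ for one prescribed degree can hold. For a set with many critical points, the plan needs a single $q$ that suits all of them at once. The theorem with rationally independent harmonic measures has an arithmetic hypothesis; here there is none.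

What survives in the example is the average over two consecutive degrees: $\log W_n+\log W_{n+1}\ge PW(L)$. We need a way to use $q$ consecutive Chebyshev polynomials together, without knowing where their zeros are. Here is such a way for $T_0=1$, $T_1=z$ on $L$. Take $Q=z^2-1$. The solutions of $Q(z)=w$ are $\pm z$ with $z^2=1+w$. Form
$$A=\det\begin{pmatrix}1&z\\1&-z\end{pmatrix}=-2z,\qquad|A|^2=4|1+w|.$$
Average $\log|A|^2$ over $|w|=r$. Since $\log|1+w|$ has mean $\log\max(1,r)=0$, the mean is $\log4$. On the other hand, for $|w|=r$ the points $\pm z$ lie in $L$. Divide the second column by $\|T_1\|_L$: all entries have modulus at most $1$, and Hadamard's inequality gives $|A|^2\le4\|T_1\|_L^2$. So $\|T_1\|_L\ge1$, that is, $\log W_0+\log W_1\ge\frac12\log\frac1r=PW(L)$.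

The critical point entered without any zero of $T_1$ being located. The square of the Vandermonde determinant on the fiber $Q=w$ is the discriminant of $Q-w$, which is a product of factors (critical value of $Q$) $-\,w$. The mean of $\log|Q(\zeta)-w|$ over $|w|=r$ is $\log\max(|Q(\zeta)|,r)$, which exceeds $\log r$ by exactly $\log^+(|Q(\zeta)|/r)$.

## 6. The key inequality

For a function $\phi$ on $|w|=r$ write $\mathcal M_r[\phi]=\frac1{2\pi}\int_0^{2\pi}\phi(re^{i\vartheta})\,d\vartheta$, and recall
$$\mathcal M_r\big[\log|a-w|\big]=\log\max(|a|,r)\qquad(a\in\mathbb C).\tag{5}$$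

**Proposition 5.** Let $Q$ be a monic polynomial of degree $q\ge1$, $r>0$, $|Q|\le r$ on $K$, and $\lambda=\log(r/\kappa^q)$. Then for every $N\ge0$
$$\sum_{Q'(\zeta)=0}\log^+\frac{|Q(\zeta)|}r\le2\sum_{n=N}^{N+q-1}\log W_n(K)+(q-1)\lambda .$$

By (2), the left side is $q$ times the Parreau–Widom sum of the lemniscate $\{|Q|\le r\}\supset K$.

*Proof.* For $w\in\mathbb C$ let $z_1,\dots,z_q$ be the roots of $Q(z)=w$, with multiplicity. Consider
$$A(x_1,\dots,x_q)=\det\big(T_{N+k}(x_i)\big)_{1\le i\le q,\ 0\le k\le q-1}.$$
We estimate $\mathcal M_r[\log|A(z_1,\dots,z_q)|^2]$ from both sides. The order of the roots affects only the sign of $A$.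

**Step 1: factor out the Vandermonde determinant.** $A$ is an antisymmetric polynomial, so $A=VS$ with $V=\prod_{i<j}(x_j-x_i)$ and $S$ a symmetric polynomial. The top homogeneous part of $A$ is $\det(x_i^{N+k})=\prod_ix_i^N\cdot\det(x_i^k)=V\prod_ix_i^N$. So the top homogeneous part of $S$ is $\prod_ix_i^N$, of degree $qN$.

**Step 2: $S$ on the fiber is a polynomial in $w$ of degree $N$ with leading coefficient $\pm1$.** The elementary symmetric functions of $z_1,\dots,z_q$ are, up to sign, coefficients of $Q-w$. They do not depend on $w$, except $\prod_iz_i=(-1)^q(Q(0)-w)$. So $\sigma(w):=S(z_1,\dots,z_q)$ is a polynomial in $w$. As $|Q(z)|\ge\frac12|z|^q$ for large $|z|$, we have $z_i=O(|w|^{1/q})$ as $w\to\infty$. The terms of $S$ of degree at most $qN-1$ contribute $O(|w|^{N-1/q})$ (for $N=0$ there are none), and the top term is $\big((-1)^q(Q(0)-w)\big)^N$. Hence $\sigma(w)=\pm w^N(1+o(1))$, so $\sigma(w)=\pm\prod_{j=1}^N(w-w_j)$, and (5) gives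
$$\mathcal M_r[\log|\sigma|]=\sum_j\log\max(|w_j|,r)\ge N\log r.$$

**Step 3: $V$ on the fiber sees the critical values.** Since $Q(z)-w=\prod_i(z-z_i)$, we have $Q'(z_i)=\prod_{j\ne i}(z_i-z_j)$. With $\zeta$ running over the $q-1$ zeros of $Q'$,
$$|V(z_1,\dots,z_q)|^2=\prod_i|Q'(z_i)|=\prod_i\Big(q\prod_\zeta|z_i-\zeta|\Big)=q^q\prod_\zeta|Q(\zeta)-w| .$$
By (5), $\mathcal M_r[\log|V|^2]=q\log q+\sum_\zeta\log\max(|Q(\zeta)|,r)$. With Step 2,
$$\mathcal M_r[\log|A|^2]\ge q\log q+\sum_\zeta\log\max(|Q(\zeta)|,r)+2N\log r.\tag{6}$$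

**Step 4: the upper bound.** By Lemma 4(a) and $G\ge0$, $|T_{N+k}(z_i)|\le\|T_{N+k}\|_Ke^{(N+q-1)G(z_i)}$ for $0\le k\le q-1$. Divide column $k$ by $\|T_{N+k}\|_K$. Row $i$ then has Euclidean norm at most $\sqrt q\,e^{(N+q-1)G(z_i)}$, and Hadamard's inequality gives
$$|A|^2\le\prod_k\|T_{N+k}\|_K^2\ \prod_iq\,e^{2(N+q-1)G(z_i)}.$$
We need the mean of $\sum_iG(z_i)$. We have
$$\sum_iU_\rho(z_i)=\int\sum_i\log|x-z_i|\,d\rho(x)=\int\log|Q(x)-w|\,d\rho(x).$$
The integrand is bounded above for $x\in K$, $|w|=r$, so Fubini's theorem applies. By (5) the mean over $|w|=r$ is $\int\log\max(|Q|,r)\,d\rho=\log r$, because $|Q|\le r$ on $K$. So $\sum_iG(z_i)$ has mean $\log r-q\log\kappa=\lambda$, and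
$$\mathcal M_r[\log|A|^2]\le q\log q+2\sum_{k=0}^{q-1}\log\|T_{N+k}\|_K+2(N+q-1)\lambda.\tag{7}$$

**Step 5: compare.** First, $\log\|T_{N+k}\|_K=\log W_{N+k}+(N+k)\log\kappa$ and
$$2\sum_{k=0}^{q-1}(N+k)\log\kappa=(2N+q-1)\,q\log\kappa=(2N+q-1)(\log r-\lambda).$$
Second, $\sum_\zeta\log\max(|Q(\zeta)|,r)=\sum_\zeta\log^+\frac{|Q(\zeta)|}r+(q-1)\log r$. Insert both in (6) $\le$ (7). The terms $q\log q$ and $(2N+q-1)\log r$ cancel, and the coefficient of $\lambda$ on the right is $-(2N+q-1)+2(N+q-1)=q-1$. $\blacksquare$

It remains to connect the left side with $PW(K)$ when $\frac1q\log(|Q|/r)$ is close to $G$.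

## 7. Components of level sets count critical points

For $t\ge0$ put
$$V_t=\{z\in\Omega:G(z)>t\}\ni\infty,\qquad F_t=\hat{\mathbb C}\setminus V_t\supset K .$$
$V_t$ is open, $V_0=\Omega$, and $F_t$ is a compact subset of $\mathbb C$.

**Lemma 6.** $V_\gamma$ is connected for every $\gamma\ge0$.

*Proof.* For $\gamma=0$ this is clear. Let $\gamma>0$ and suppose $U$ is a component of $V_\gamma$ with $\infty\notin U$. Since $V_\gamma$ contains a neighborhood of $\infty$, $U$ is bounded. Its boundary is nonpolar: otherwise $\hat{\mathbb C}\setminus\partial U$ would be connected by (F3), and $U$, which is one of its components, would be all of it and contain $\infty$. We have $\partial U\subset\Omega\cup K$. At $y\in\partial U\cap\Omega$ we have $y\notin V_\gamma$, so $G(y)\le\gamma$, and $G$ is continuous there. At $y\in\partial U\cap(K\setminus F_0)$, upper semicontinuity gives $\limsup_{z\to y}G\le G(y)=0$. As $G$ is bounded above on $U$, (F2) gives $G\le\gamma$ on $U$, a contradiction. $\blacksquare$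

**Definition.** For $t>0$ let $\beta(t)+1\in[1,\infty]$ be the number of components of $F_t$ that meet $K$. Let $\mathcal N(t)$ be the number of critical points of $G$ in $V_t\setminus\{\infty\}$, with multiplicity.

If $t<t'$ then $F_t\subset F_{t'}$, and each component of $F_{t'}$ meeting $K$ contains a component of $F_t$ meeting $K$; so $\beta$ is nonincreasing. Writing $G(c_j)=\int_0^\infty\mathbf 1_{t<G(c_j)}\,dt$ and summing, $PW(K)=\int_0^\infty\mathcal N(t)\,dt$. For $L=\{|z^2-1|\le r\}$, $F_t=\{|z^2-1|\le re^{2t}\}$ has two components if $re^{2t}<1$ and one otherwise. So $\beta(t)=\mathcal N(t)=1$ for $t<G_L(0)$, and both vanish afterwards.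

**Lemma 7.** $\mathcal N(t)\le\beta(t)$ for $t>0$; hence $PW(K)\le\int_0^\infty\beta(t)\,dt$.

*Proof.* The idea is to draw, through each critical point, closed curves on which $G$ is high, and to check that they separate points of $K$. Let $c_1,\dots,c_p\in V_t\setminus\{\infty\}$ be distinct critical points with multiplicities $m_1,\dots,m_p$, and let $\gamma_i=G(c_i)$ with $\gamma_1\ge\dots\ge\gamma_p>t$. We construct compact sets $\emptyset=\Gamma_0\subset\Gamma_1\subset\dots\subset\Gamma_p\subset\mathbb C$ with
$$\Gamma_j\subset\bigcup_{i\le j}\big(V_{\gamma_i}\cup\{c_i\}\big),$$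
such that at least $1+m_1+\dots+m_j$ components of $\hat{\mathbb C}\setminus\Gamma_j$ meet $K$. This suffices: $\Gamma_p\subset V_t$, so $K\subset F_t\subset\hat{\mathbb C}\setminus\Gamma_p$, and points of $K$ in different components of $\hat{\mathbb C}\setminus\Gamma_p$ lie in different components of $F_t$. So $\beta(t)\ge m_1+\dots+m_p$. For $j=0$ the claim is clear.

**Step 1: the curves at $c=c_j$.** Write $\gamma=\gamma_j$, $m=m_j$, $\Gamma=\Gamma_{j-1}$. As $\gamma_i\ge\gamma$ for $i<j$, we have $\Gamma\subset\{G\ge\gamma\}$ and $\Gamma\cap\{G=\gamma\}\subset\{c_1,\dots,c_{j-1}\}$; so $c\notin\Gamma$. Near $c$,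
$$G(z)=\gamma+\operatorname{Re}\alpha(z-c)^{m+1}+O(|z-c|^{m+2}),\qquad\alpha\ne0 .$$
So for small $r_0$ there are angles $\theta_1<\psi_1<\theta_2<\dots<\theta_{m+1}<\psi_{m+1}<\theta_1+2\pi$ with $G>\gamma$ on $c+(0,r_0]e^{i\theta_i}$ and $G<\gamma$ on $c+(0,r_0]e^{i\psi_i}$. By Lemma 6, $V_\gamma\setminus\{\infty\}$ is connected. So for $k=2,\dots,m+1$ there is a closed curve $\sigma_k$ that leaves $c$ along the $\theta_1$-segment, continues along a path in $V_\gamma\setminus\{\infty\}$, and returns to $c$ along the $\theta_k$-segment. Put $\Gamma'=\Gamma_j=\Gamma\cup\bigcup_k\sigma_k$. It satisfies the required inclusion, and $\Gamma'\subset\{z\in\Omega:G\ge\gamma\}$.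

The middle paths are compact subsets of $V_\gamma\not\ni c$. So for small $r_1<r_0$ the disc $D=D(c,r_1)\subset\Omega$ misses $\Gamma$ and all middle paths. Inside $D$, $\sigma_k$ consists of the two radii at angles $\theta_1,\theta_k$, each traversed once. Let $d_i=c+(0,r_1)e^{i\psi_i}$; it misses $\Gamma'$.

**Step 2: the $d_i$ lie in different components of $\hat{\mathbb C}\setminus\Gamma'$.** Let $i<k$. Since $\theta_1<\psi_i<\theta_k<\psi_k<\theta_1+2\pi$, the radii at $\theta_1,\theta_k$ cut $D$ into two open sectors, one containing $d_i$ and the other $d_k$. Replace the two radii in $\sigma_k$ by the circular arc bounding one of the sectors. The new closed curve misses $D$, so it has constant index on $D$. The difference of the two curves is the boundary loop of that sector, with index $\pm1$ in it and $0$ in the other. So the index of $\sigma_k$ takes different values on $d_i$ and $d_k$. The index (with value $0$ at $\infty$) is locally constant on $\hat{\mathbb C}\setminus\sigma_k$, so $d_i$ and $d_k$ lie in different components of $\hat{\mathbb C}\setminus\sigma_k$,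 hence of $\hat{\mathbb C}\setminus\Gamma'$.

**Step 3: the component $\Psi_i\supset d_i$ of $\hat{\mathbb C}\setminus\Gamma'$ meets $K$.** Otherwise $\Psi_i$ is connected, misses $K$ and meets $\Omega$, so $\Psi_i\subset\Omega$. Moreover $\overline{\Psi_i}\subset\Psi_i\cup\Gamma'\subset\Omega$ and $\partial\Psi_i\subset\Gamma'\subset\{G\ge\gamma\}$. The function $G$, with value $+\infty$ at $\infty$, is superharmonic on $\Omega$, so the minimum principle gives $G\ge\gamma$ on $\Psi_i$. This contradicts $G<\gamma$ on $d_i$.

**Step 4: count.** The $m+1$ different components $\Psi_i$ all lie in the component $\Phi$ of $\hat{\mathbb C}\setminus\Gamma$ that contains $D$. Any other component of $\hat{\mathbb C}\setminus\Gamma$ meeting $K$ contains a component of $\hat{\mathbb C}\setminus\Gamma'$ meeting $K$, because $K\cap\Gamma'=\emptyset$. So at most one old component is lost and $m+1$ new ones appear: the count grows by at least $m$. $\blacksquare$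

## 8. From polynomials to $\int\beta$

Suppose $u_k=\frac1{q_k}\log(|Q_k|/r_k)$ is close to $G$. One would like to take a critical point $c$ of $G$ and find, by Hurwitz's theorem, critical points of $Q_k$ near $c$ at which $u_k$ is about $G(c)$. For $Q_k=T_{q_k}$ this can break at $c$ itself: on $L=\{|z^2-1|\le r\}$ with $q_k$ odd, $T_{q_k}(0)=0$, so $u_k(0)=-\infty$ while $G(0)>0$. There is no convergence at the critical point. Components of sublevel sets are separated by curves, and curves can be moved off an exceptional set. So we count components for the polynomials as well.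

**Lemma 8.** Let $\varepsilon\ge0$, let $Z\subset V_\varepsilon$ be closed and discrete in $V_\varepsilon$, let $Q_k$ be monic polynomials of degree $q_k\ge1$, $r_k>0$, and $u_k=\frac1{q_k}\log\frac{|Q_k|}{r_k}$. Suppose $u_k\le0$ on $K$ and $u_k\to G-\varepsilon$ locally uniformly on $V_\varepsilon\setminus(Z\cup\{\infty\})$. Then
$$\liminf_k\frac1{q_k}\sum_{Q_k'(\zeta)=0}\log^+\frac{|Q_k(\zeta)|}{r_k}\ge\int_\varepsilon^\infty\beta(t)\,dt .$$

*Proof.* **Step 1: the left side counts components.** The $k$-th quantity is $\sum_\zeta u_k^+(\zeta)=\int_0^\infty n_k(\tau)\,d\tau$ with $n_k(\tau)=\#\{\zeta:Q_k'(\zeta)=0,\ u_k(\zeta)\ge\tau\}$. Let $\nu_k(\tau)$ be the number of components of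
$$\{u_k<\tau\}=\{|Q_k|<R\},\qquad R=r_ke^{q_k\tau}.$$
We claim $n_k(\tau)=\nu_k(\tau)-1$. Let $U$ be a component. It is simply connected: if a closed curve $g$ in $U$ has nonzero index at a point, this point lies in a bounded component $B$ of $\mathbb C\setminus g$ with $\partial B\subset g$. By the maximum principle $|Q_k|<R$ on $B$, so $B\cup g$ is a connected subset of $\{|Q_k|<R\}$ and $B\subset U$. Thus $g$ has index $0$ off $U$. The map $Q_k:U\to\{|w|<R\}$ is proper, of some degree $d_U\ge1$, and $\sum_Ud_U=q_k$. By the Riemann–Hurwitz formula $U$ contains $d_U-1$ critical points of $Q_k$. So $q_k-\nu_k(\tau)$ of the $q_k-1$ critical points satisfy $u_k<\tau$, and $n_k(\tau)=q_k-1-(q_k-\nu_k(\tau))=\nu_k(\tau)-1$.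

**Step 2: separate points of $K$ by a thin set in $V_t$.** Fix $t>\varepsilon$ and a finite integer $s$ with $0\le s\le\beta(t)$. Choose $x_0,\dots,x_s\in K$ in different components of $F_t$. In a compact set components coincide with quasi-components, so for $i\ne j$ there is a relatively clopen $E_{ij}\subset F_t$ with $x_i\in E_{ij}\not\ni x_j$. Put $E_i=\bigcap_{j\ne i}E_{ij}$ for $1\le i\le s$ (it contains $x_i$ and no other $x_j$), $F^i=E_i\setminus(E_1\cup\dots\cup E_{i-1})$, and $F^0=F_t\setminus(E_1\cup\dots\cup E_s)$. Then $F_t=F^0\cup\dots\cup F^s$ with $F^i\ni x_i$ compact and pairwise disjoint.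

Take a fine square grid, and let $O_i$ be the interior of the union of the closed squares that meet $F^i$. All closed squares containing a point of $F^i$ belong to the union, so $F^i\subset O_i$ and $\partial O_i\cap F^i=\emptyset$. If the mesh is small, the sets $\overline{O_i}$ are disjoint, so $\Gamma:=\bigcup_i\partial O_i$ misses $F_t$. It is compact and contained in a finite union of segments, and $\Gamma\subset V_t\setminus\{\infty\}$. The component of $\hat{\mathbb C}\setminus\Gamma$ containing $x_i$ does not meet $\partial O_i$, so it lies in $O_i$. Hence the $x_i$ lie in different components of $\hat{\mathbb C}\setminus\Gamma$.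

**Step 3: move $\Gamma$ off $Z$.** For small $|\tau_0|$, $\Gamma+\tau_0\subset V_t$, and $x_i-\tau_0$ is in the same component of $\hat{\mathbb C}\setminus\Gamma$ as $x_i$; so $\Gamma+\tau_0$ still separates the $x_i$. The set of $\tau_0$ with $(\Gamma+\tau_0)\cap Z\ne\emptyset$ is $\bigcup_{z\in Z}(z-\Gamma)$, a countable union of sets of zero area. Fix a small $\tau_0$ outside it.

**Step 4: conclude.** On the compact set $\Gamma+\tau_0\subset V_t\setminus(Z\cup\{\infty\})$ the minimum of $G-\varepsilon$ exceeds $t-\varepsilon$, so $u_k>t-\varepsilon$ there for large $k$, while $u_k(x_i)\le0<t-\varepsilon$. So $x_0,\dots,x_s$ lie in different components of $\{u_k<t-\varepsilon\}$, and by Step 1 $n_k(t-\varepsilon)\ge s$ for large $k$. Hence $\liminf_kn_k(t-\varepsilon)\ge\beta(t)$ for every $t>\varepsilon$. Fatou's lemma gives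
$$\liminf_k\int_0^\infty n_k(\tau)\,d\tau\ge\int_0^\infty\beta(\tau+\varepsilon)\,d\tau.\qquad\blacksquare$$

**Proposition 9.** If $q_k\to\infty$ and $\log W_{q_k}(K)\le B<\infty$ for all $k$, then
$$\liminf_k\frac1{q_k}\sum_{T_{q_k}'(\zeta)=0}\log^+\frac{|T_{q_k}(\zeta)|}{\|T_{q_k}\|_K}\ge\int_0^\infty\beta(t)\,dt\ge PW(K).$$

*Proof.* Pass to a subsequence along which the $\liminf$ is a limit. We show that, along a further subsequence, $u_k=\frac1{q_k}\log\frac{|T_{q_k}|}{\|T_{q_k}\|_K}$ converges to $G$ off a closed discrete set.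

**Step 1: where the zeros can accumulate.** By (4) each zero $a$ of $T_{q_k}$ has $G(a)\le B$, so all zeros lie in a fixed bounded set. For compact $C\subset\Omega$, at most $B/\min_CG$ zeros, with multiplicity, lie in $C$. Choose compact sets $C_1\subset C_2\subset\cdots$ in $\Omega$ with $C_l\subset\operatorname{int}C_{l+1}$ and $\bigcup C_l=\Omega$. By a diagonal argument we may pass to a subsequence such that, for every $l$, the number of zeros in $C_l$ is constant for large $k$, and these zeros, suitably labelled, converge to points of $C_l$. Let $Z_l$ be the finite set of limits and $Z=\bigcup_lZ_l\subset\Omega$. If $z\in Z_{l'}\cap\operatorname{int}C_l$, the zeros converging to $z$ lie in $C_l$ for large $k$, so $z\in Z_l$. Thus $Z\cap\operatorname{int}C_l$ is finite for every $l$, and $Z$ is closed and discrete in $\Omega$. Also $\infty\notin Z$. A compact $L'\subset\Omega\setminus Z$ lies in some $C_l$, and the zeros in $C_l$ converge to points of $Z_l$, which is disjoint from $L'$. So for large $k$ there are no zeros of $T_{q_k}$ in $L'$.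

**Step 2: convergence by Harnack.** Let $s_k=G-u_k$. By Lemma 4(a), $s_k\ge0$ on $\Omega$. It is harmonic off the zeros of $T_{q_k}$, also at $\infty$, with
$$s_k(\infty)=-\log\kappa+\tfrac1{q_k}\log\|T_{q_k}\|_K=\tfrac1{q_k}\log W_{q_k}\le\frac B{q_k}\to0 .$$
The set $\Omega\setminus Z$ is connected. So for compact $L'\subset\Omega\setminus Z$ there is a domain $D\supset L'\cup\{\infty\}$ with $\overline D$ compact in $\Omega\setminus Z$. For large $k$, $s_k$ is harmonic and nonnegative on $D$, and Harnack's inequality gives $0\le s_k\le C_{L',D}\,s_k(\infty)\to0$ on $L'$.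

So $u_k\to G$ locally uniformly on $\Omega\setminus(Z\cup\{\infty\})$, and $u_k\le0$ on $K$. Apply Lemma 8 with $\varepsilon=0$, $Q_k=T_{q_k}$, $r_k=\|T_{q_k}\|_K$, and then Lemma 7. $\blacksquare$

## 9. Proof of Theorem 1

Let $W_n\le M$ for all $n$; $M\ge1$ as $W_0=1$. Apply Proposition 5 with $Q=T_q$, $r=\|T_q\|_K$, $N=0$, so $\lambda=\log W_q$:
$$\frac1q\sum_{T_q'(\zeta)=0}\log^+\frac{|T_q(\zeta)|}{\|T_q\|_K}\le\frac2q\sum_{n=0}^{q-1}\log W_n+\frac{q-1}q\log W_q\le3\log M .$$
Let $q\to\infty$. Proposition 9 with $B=\log M$ gives $PW(K)\le\int_0^\infty\beta\le3\log M$. $\blacksquare$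

So there is no nonpolar compact non-PW set with bounded Widom factors.

## 10. Regular sets: all windows, with the constant $\frac12$

One of the three $\log M$ came from $\lambda=\log W_q$. To remove it we want polynomials $Q$ with $\lambda\approx0$. For regular $K$ these exist, not on $K$ but on slightly larger level sets, and passing to a level set does not increase Widom factors.

Let $K$ be regular. Put $\hat G=G$ on $\Omega\setminus\{\infty\}$ and $\hat G=0$ on $\mathbb C\setminus\Omega$; by regularity $\hat G$ is continuous on $\mathbb C$. Fix $\varepsilon>0$ and let $K_\varepsilon=\{\hat G\le\varepsilon\}=F_\varepsilon\supset K$. By Lemma 6, $V_\varepsilon=\hat{\mathbb C}\setminus K_\varepsilon$ is connected, and by continuity $\partial K_\varepsilon=\partial V_\varepsilon\subset\{z\in\Omega:G=\varepsilon\}$. So $G-\varepsilon$ is the Green's function of $V_\varepsilon$, and its expansion at $\infty$ gives $\operatorname{Cap}(K_\varepsilon)=e^\varepsilon\kappa$. By Lemma 4(a), and by the maximum principle off $\Omega$, $|T_n|\le\|T_n\|_Ke^{n\varepsilon}$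 on $K_\varepsilon$. Since $T_n$ is a competitor on $K_\varepsilon$,
$$W_n(K_\varepsilon)\le\frac{\|T_n\|_Ke^{n\varepsilon}}{\kappa^ne^{n\varepsilon}}=W_n(K).\tag{8}$$

**Lemma 10.** There are monic $P_k$ of degree $q_k\to\infty$ and $r_k>0$ with $|P_k|\le r_k$ on $K_\varepsilon$, such that $\lambda_k:=\log\big(r_k/\operatorname{Cap}(K_\varepsilon)^{q_k}\big)\ge0$, $\lambda_k\to0$, and $\frac1{q_k}\log\frac{|P_k|}{r_k}\to G-\varepsilon$ uniformly on $\{z\in\Omega\setminus\{\infty\}:G(z)\ge\varepsilon\}$.

*Proof.* The function $e^{q(U_\rho+i\widetilde{U_\rho})}$, with $\widetilde{U_\rho}$ a harmonic conjugate, would be ideal, but it is multivalued around parts of $K$ unless $q$ times their harmonic measures are integers. We make it single-valued at a small cost and take its polynomial part.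

**Step 1: choose the degree.** Fix $0<\varepsilon_1<\varepsilon_2<\varepsilon_3<\varepsilon$. The open set $\{\hat G<\varepsilon_1\}$ contains $K$, so finitely many of its components $Y_1,\dots,Y_l$ meet $K$, and these cover $K$. Let $\omega_j=\rho(Y_j)$, so $\sum\omega_j=1$, and pick $a_j\in Y_j$. Given $\delta\in(0,1)$, Dirichlet's theorem gives arbitrarily large $q$ and integers $p_2,\dots,p_l$ with $|p_j-q\omega_j|\le\delta$ (to get $q\ge q_0$, apply it to the numbers $q_0\omega_j$). Put $p_1=q-\sum_{j\ge2}p_j$ and $\theta_j=p_j-q\omega_j$. Then $\sum_j\theta_j=0$ and $|\theta_j|\le l\delta$ for all $j$.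

**Step 2: a single-valued function $f$.** A closed curve in $V_{\varepsilon_1}\setminus\{\infty\}$ misses the connected sets $Y_j$, so it has a constant index $n_j$ on $Y_j$. The integral along it of
$$q\int\frac{d\rho(y)}{z-y}+\sum_j\frac{\theta_j}{z-a_j}$$
is $2\pi i\sum_jn_j(q\omega_j+\theta_j)=2\pi i\sum_jn_jp_j\in2\pi i\mathbb Z$. So the exponential of a primitive is a single-valued analytic function on the connected set $V_{\varepsilon_1}\setminus\{\infty\}$. Its modulus is a constant times $e^{qU_\rho}\prod|z-a_j|^{\theta_j}$, and $e^{qU_\rho}=\kappa^qe^{qG}$. Since $\sum\theta_j=0$, this product is asymptotic to $|z|^q$ at $\infty$. After multiplication by a constant we get $f$ with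
$$|f|=\kappa^qe^{qG}\prod_j|z-a_j|^{\theta_j},\qquad f(z)=z^q(1+O(1/z))\quad(z\to\infty).\tag{9}$$
Let $P$ be the polynomial part of the Laurent expansion of $f$ at $\infty$. It is monic of degree $q$, and $f-P=O(1/z)$.

**Step 3: a formula for $f-P$.** By Rudin, *Real and Complex Analysis*, Thm 13.5, there is a cycle $\sigma$ in $\{\hat G<\varepsilon_3\}\setminus F_{\varepsilon_2}$ with index $1$ on $F_{\varepsilon_2}$ and $0$ off $\{\hat G<\varepsilon_3\}$. It does not depend on $q$ or $\delta$. Let $R$ be so large that $\{\hat G\le\varepsilon\}\subset\{|t|<R\}$, and consider the circle $|t|=R$ minus $\sigma$. It has index $1-1=0$ on $F_{\varepsilon_1}\subset F_{\varepsilon_2}$, and index $0$ where $|t|\ge R'$, for any $R'>R$. So it is null-homologous in $V_{\varepsilon_1}\cap\{|t|<R'\}$, where $f$ is analytic. At a point $z$ with $G(z)\ge\varepsilon$ and $|z|<R$ it has index $1-0=1$. Cauchy's formula gives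
$$f(z)=\frac1{2\pi i}\oint_{|t|=R}\frac{f(t)}{t-z}\,dt-\frac1{2\pi i}\oint_\sigma\frac{f(t)}{t-z}\,dt .$$
In the first integral write $f=P+O(1/t)$. The $P$-part gives $P(z)$ and the rest tends to $0$ as $R\to\infty$. Hence
$$f(z)-P(z)=-\frac1{2\pi i}\oint_\sigma\frac{f(t)}{t-z}\,dt\qquad(z\in\Omega\setminus\{\infty\},\ G(z)\ge\varepsilon).$$

**Step 4: estimates.** The constants $C_i$ below do not depend on $q$ or $\delta$. On the compact support of $\sigma$ the functions $\log|z-a_j|$ are bounded and $G<\varepsilon_3$, so $|f|\le C_0\kappa^qe^{q\varepsilon_3}$ there. On $\{G\ge\varepsilon\}$,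
$$\Big|\sum_j\theta_j\log|z-a_j|\Big|\le C_1\delta .\tag{10}$$
Indeed this closed set has positive distance from each $a_j$, which gives the bound on bounded parts. For $|z|\ge1+2\max_j|a_j|$ the sum equals $\sum_j\theta_j\log|1-a_j/z|$, with $|\log|1-a_j/z||\le\log2$. So $|f|\ge e^{-C_1}\kappa^qe^{q\varepsilon}$ on $\{G\ge\varepsilon\}$. As $\operatorname{dist}(z,\sigma)\ge d>0$ there, Step 3 gives
$$\Big|\frac Pf-1\Big|\le C_2e^{-q(\varepsilon-\varepsilon_3)}\quad\text{on }\{G\ge\varepsilon\}.$$
Let $r=\max_{K_\varepsilon}|P|$, attained on $\partial K_\varepsilon\subset\{G=\varepsilon\}$. By (9) and (10), $r\le\kappa^qe^{q\varepsilon}e^{C_1\delta}(1+o(1))$ as $q\to\infty$, uniformly in $\delta$. By Lemma 4(b) for $K_\varepsilon$, $r\ge\operatorname{Cap}(K_\varepsilon)^q=\kappa^qe^{q\varepsilon}$. So $\lambda=\log(r/\operatorname{Cap}(K_\varepsilon)^q)$ satisfies $0\le\lambda\le C_1\delta+o(1)$. On $\{G\ge\varepsilon\}$,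
$$\Big|\frac1q\log\frac{|P|}r-(G-\varepsilon)\Big|=\frac1q\Big|\log\Big|\frac Pf\Big|+\sum_j\theta_j\log|z-a_j|-\lambda\Big|\le\frac1q\big(2C_1\delta+o(1)\big).$$
Take $\delta_k\to0$ and then $q_k\to\infty$. $\blacksquare$

**The window inequality.** Apply Proposition 5 to the compact set $K_\varepsilon$ with $Q=P_k$, $r=r_k$. For all $N\ge0$,
$$\frac1{q_k}\sum_{P_k'(\zeta)=0}\log^+\frac{|P_k(\zeta)|}{r_k}\le\frac2{q_k}\sum_{n=N}^{N+q_k-1}\log W_n(K_\varepsilon)+\lambda_k .\tag{11}$$
The left side does not depend on $N$. By Lemma 8 (for $K$, with $Z=\emptyset$), its $\liminf$ is at least $\int_\varepsilon^\infty\beta$. Since $\lambda_k\to0$, for each $c<\frac12\int_\varepsilon^\infty\beta$ there is $q$ with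
$$\sum_{n=N}^{N+q-1}\log W_n(K)\ge\sum_{n=N}^{N+q-1}\log W_n(K_\varepsilon)\ge cq\qquad\text{for all }N\ge0,\tag{12}$$
where the first inequality is (8). As $\varepsilon\to0$, $\int_\varepsilon^\infty\beta\to\int_0^\infty\beta\ge PW(K)$ by Lemma 7. So for each $c<\frac12PW(K)$ some $\varepsilon$ works, which is the window statement of Theorem 2. Cutting $[0,N)$ into $\lfloor N/q\rfloor$ windows and using $\log W_n\ge0$ for the rest, we obtain the averaged inequality for regular $K$.

## 11. Bounded averages make $\operatorname{supp}\rho_K$ regular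

**Reduction to $K=\operatorname{supp}\rho_K$.** Let $K^*=\operatorname{supp}\rho_K\subset K$. Since $\rho_K$ lives on $K^*$ and minimizes energy on the larger set $K$, $\rho_{K^*}=\rho_K$. So the capacities and the function $G$ agree, and $\operatorname{supp}\rho_{K^*}=K^*$. As $K^*\subset K$, we have $W_n(K^*)\le W_n(K)$. The unbounded domain of $K^*$ contains $\Omega$, so it contains all the old critical points, with the same values of $G$; thus $PW(K^*)\ge PW(K)$. Hence the averaged inequality for $K^*$ implies it for $K$. It is trivial if the $\liminf$ is infinite. Otherwise the next lemma and Section 10 prove it.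

**Lemma 11.** Let $K=\operatorname{supp}\rho_K$ and $A=\liminf_N\frac1N\sum_{n<N}\log W_n(K)<\infty$. Then $K$ is regular.

*Proof.* **Step 1: $\int_0^\infty\beta<\infty$.** Let $a>A\ge0$. For infinitely many $N\ge2$, $\sum_{n<N}\log W_n\le aN$. There are at least $N/3$ integers in $[N/2,N)$. If all of them had $\log W_q>3a$, the sum would exceed $aN$. So there is $q\in[N/2,N)$ with $\log W_q\le3a$, and $\sum_{n<q}\log W_n\le aN\le2aq$. Proposition 5 with $Q=T_q$, $r=\|T_q\|_K$ and window start $0$ gives
$$\frac1q\sum_{T_q'(\zeta)=0}\log^+\frac{|T_q(\zeta)|}{\|T_q\|_K}\le4a+3a=7a$$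
for these $q\to\infty$. By Proposition 9 with $B=3a$, $\int_0^\infty\beta\le7a$. As $\beta$ is nonincreasing, $\beta(t)<\infty$ for every $t>0$.

**Step 2: a supposed irregular point.** Suppose $x\in\partial\Omega\subset K$ has $\limsup_{\Omega\ni z\to x}G(z)>t>0$. Then $x\in\partial V_t$. Let $F_x$ be the component of $F_t$ containing $x$.

**Step 3: $F_x\ne\{x\}$.** If $F_x=\{x\}$, then $K\setminus\{x\}$ lies in finitely many other components of $F_t$, because $\beta(t)<\infty$. Their union is closed and does not contain $x$, so $x$ is isolated in $K$. Since $\rho$ has finite energy, $\rho(\{x\})=0$, contradicting $x\in\operatorname{supp}\rho$.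

**Step 4: a barrier at $x$ for $V_t$.** Pick $y\in F_x$, $y\ne x$. By Lemma 6, $V_t$ lies in one component $D'$ of $\hat{\mathbb C}\setminus F_x$. The complement of $D'$ is $F_x$ together with the other components of $\hat{\mathbb C}\setminus F_x$, whose closures meet the connected set $F_x$. So it is connected, and $D'$ is simply connected. The function $\frac{z-x}{z-y}$ is analytic without zeros on $D'$ (value $1$ at $\infty$), so it has an analytic logarithm $\ell$ on $D'$. As $z\to x$, $\operatorname{Re}\ell\to-\infty$. So near $x$ the function $\operatorname{Re}(1/\ell)=\operatorname{Re}\ell/|\ell|^2$ is harmonic and negative, and it tends to $0$ at $x$ since $|1/\ell|\le1/|\operatorname{Re}\ell|$. This is a barrier at $x$ for $V_t$.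

The boundary $\partial V_t$ is nonpolar. Otherwise $\hat{\mathbb C}\setminus\partial V_t$ would be connected by (F3), hence equal to $V_t$, and $K\subset F_t=\partial V_t$ would be polar. By (F4) the Green's function $g$ of $V_t$ with pole $\infty$ tends to $0$ at $x$.

**Step 5: compare $G-t$ with $g$.** The function $G-t-g$ is harmonic on $V_t$, also at $\infty$, and bounded above. We have $\partial V_t\subset\Omega\cup K$. At boundary points in $\Omega$, $G=t$, and at those in $K\setminus F_0$, $\limsup G\le0$; as $g\ge0$, the $\limsup$ of $G-t-g$ is $\le0$ there. By (F2), $G-t\le g$ on $V_t$. So $\limsup_{V_t\ni z\to x}G\le t$. Off $V_t$, $G\le t$ on $\Omega$ anyway. This contradicts the choice of $t$. $\blacksquare$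

The inequality of Theorem 2 now holds in general. Since averages do not exceed suprema, $PW(K)\le2\log\sup_nW_n(K)$. If $PW(K)=\infty$, the averages of $\log W_n$ tend to $\infty$, that is, so do the geometric means.

## 12. Lemniscates with equality

To finish Theorem 2 we show that $\frac12$ is optimal. Let $d\ge2$, $0<r<1$, $L=\{|z^d-1|\le r\}$. By (1) and (2), $\operatorname{Cap}(L)=r^{1/d}$, the only critical point is $0$, of multiplicity $d-1$, and $PW(L)=\frac{d-1}d\log\frac1r$. For $d=2$ and $r=e^{-2P}$ this is $P$.

We build good monic polynomials of degree $md+b$, $0\le b<d$. The natural candidate $z^b(z^d-1)^m$ has modulus $r^m|z|^b$ on $\partial L$, and we correct the factor $|z|^b$. Put $w=z^d-1$. On $|w|=r$ we have $\bar w=r^2/w$, so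
$$|z|^b=|1+w|^{b/d}=|1+\bar w|^{b/d}=|1+r^2/w|^{b/d}.$$
Let $S_m$ be the partial sum, up to $w^{-m}$, of the series of $(1+r^2/w)^{-b/d}$ in powers of $1/w$. The series converges for $|w|>r^2$, so uniformly on $|w|=r$. Then $p_m(w)=w^mS_m(w)$ is a monic polynomial of degree $m$ in $w$, and $z^bp_m(z^d-1)$ is monic of degree $md+b$. On $\partial L$ its modulus is
$$r^m\,|1+r^2/w|^{b/d}\,|S_m(w)|=r^m(1+o(1))\quad\text{uniformly as }m\to\infty .$$
Hence $\limsup_mW_{md+b}(L)\le r^m/r^{(md+b)/d}=r^{-b/d}$, and averaging over the residues $b$,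
$$\limsup_N\frac1N\sum_{n<N}\log W_n(L)\le\frac1d\sum_{b=0}^{d-1}\frac bd\log\frac1r=\frac{d-1}{2d}\log\frac1r=\tfrac12PW(L).$$
With the lower bound this is an equality. This completes the proof of Theorem 2. $\blacksquare$

## 13. Real sets and the factor $2$

On $\mathbb R$ the Bernstein–Walsh estimate on $K_\varepsilon$ can be improved by a factor of nearly $2$, and this gains the $\frac12$ inside the logarithm of Theorem 3.

**Step 1: reduction to regular sets.** Let $K\subset\mathbb R$ and $K^*=\operatorname{supp}\rho_K\subset\mathbb R$. By Section 11, $W_n(K)\ge W_n(K^*)$ and $PW(K)\le PW(K^*)$. If $\liminf_N\frac1N\sum_{n<N}\log W_n(K^*)=\infty$, there is nothing to prove. Otherwise $K^*$ is regular by Lemma 11, and the inequality for $K^*$ implies that for $K$. So let $K\subset\mathbb R$ be regular.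

**Step 2: the improved growth bound.** Let $n\ge1$. Since $\overline{T_n(\bar z)}$ is also a monic minimizer on $K\subset\mathbb R$, uniqueness shows that $T_n$ is real. So $\tau=T_n/\|T_n\|_K$ maps $K$ into $[-1,1]$. Let
$$h=G_{[-1,1]}\circ\tau=\log\big|\tau+\sqrt{\tau^2-1}\big|$$
with the branch of modulus $\ge1$ and $G_{[-1,1]}=0$ on $[-1,1]$. The function $h$ is continuous and subharmonic on $\mathbb C$, vanishes on $K$, and equals $n\log|z|+O(1)$ at $\infty$. So $h-nG$ is subharmonic and bounded above on $\Omega$, also at $\infty$, with $\limsup\le0$ at $\partial\Omega\subset K$. Hence $h\le nG$ on $\Omega$. Writing $\tau=\frac12(\omega+\omega^{-1})$ with $|\omega|=e^h$, we get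
$$|\tau|\le\cosh h\le\cosh(nG)\quad\text{on }\Omega .$$

**Step 3: compare $K$ with $K_\varepsilon$.** Since $\partial K_\varepsilon\subset\{G=\varepsilon\}$, the maximum principle gives $\|T_n\|_{K_\varepsilon}\le\|T_n\|_K\cosh(n\varepsilon)$. With $\operatorname{Cap}(K_\varepsilon)=e^\varepsilon\kappa$,
$$W_n(K_\varepsilon)\le\frac{\cosh(n\varepsilon)}{e^{n\varepsilon}}W_n(K)=\tfrac12\big(1+e^{-2n\varepsilon}\big)W_n(K).$$

**Step 4: average.** By (12), applied with every $c<\frac12\int_\varepsilon^\infty\beta$, and $W_n(K_\varepsilon)\ge1$,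
$$\liminf_N\frac1N\sum_{n=1}^N\log W_n(K_\varepsilon)\ge\tfrac12\int_\varepsilon^\infty\beta.$$
Step 3 gives $\log\frac{W_n(K)}2\ge\log W_n(K_\varepsilon)-\log(1+e^{-2n\varepsilon})$, and $\frac1N\sum_{n\le N}\log(1+e^{-2n\varepsilon})\to0$. Therefore
$$\liminf_N\frac1N\sum_{n=1}^N\log\frac{W_n(K)}2\ge\tfrac12\int_\varepsilon^\infty\beta(t)\,dt .$$
Let $\varepsilon\to0$ and use Lemma 7. This is the first claim of Theorem 3.

**Step 5: the two-sided bound.** For regular $K\subset\mathbb R$ the average in Step 4 is at most $\log\big(\frac12\sup_{n\ge1}W_n\big)$, which gives $e^{PW(K)/2}\le\frac12\sup_{n\ge1}W_n(K)$. If $PW(K)<\infty$, the upper bound is (3). If $PW(K)=\infty$, all terms are infinite. In particular $\sup_nW_n(K)<\infty$ exactly when $K$ is PW. $\blacksquare$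

For $[-1,1]$, where $PW=0$ and $W_n=2$ for $n\ge1$, both inequalities in the two-sided bound are equalities.
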